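\title{The decycling number of the cube}

\begin{abstract}
The decycling number $\phi(Q_n)$ of the $n$-dimensional cube is the least number of vertices whose deletion leaves a forest. We prove that $\phi(Q_n)=2^{n-1}-A(n,4)$ for every $n\ge1$, where $A(n,4)$ is the largest size of a binary code of length $n$ with minimum distance at least $4$, as conjectured by Pike. The proof compresses an induced forest toward one parity class along a well-chosen coordinate direction. The same argument applies to every class of vertex sets defined by an inequality $e(H)\le\theta|H|+\kappa$ with $0\le\theta\le1$ and $\theta+\kappa\ge0$; this determines the largest induced forests with components of bounded order and reduces the largest induced pseudoforests to a coding problem.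
\end{abstract}

\section{Introduction}

The cube $Q_n$ is the graph whose vertices are the binary words of length $n$, two words being adjacent when they differ in exactly one coordinate. The Hamming distance $d(x,y)$ is the number of coordinates in which $x$ and $y$ differ, and the weight of a word is its number of ones. Let $X$ be the set of words of even weight and $Y$ the set of words of odd weight. These are the two \emph{parity classes}; each has $2^{n-1}$ elements, every edge joins $X$ to $Y$, and two words of the same parity are at even distance. Every vertex has $n$ neighbors, so $Q_n$ has $n2^{n-1}$ edges. For $U\subseteq V(Q_n)$ we write $e(U)$ for the number of edges with both ends in $U$.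

A set $S$ of vertices of a graph $G$ is a \emph{decycling set} if $G-S$ is a forest, and the \emph{decycling number} $\phi(G)$ is the least size of a decycling set. Equivalently, $|V(G)|-\phi(G)$ is the largest order of an induced forest of $G$. The problem is to determine $\phi(Q_n)$.

Deleting $Y$ leaves no edge at all, so $\phi(Q_n)\le 2^{n-1}$, and there is room to put some odd words back. Two odd words at distance $2$ cannot both return, because together with their two common neighbors they form a $4$-cycle. Odd words at mutual distance at least $4$ can all return, because their neighborhoods are disjoint. Let $A(n,d)$ be the largest size of a nonempty set $C\subseteq\{0,1\}^n$ in which any two distinct words are at distance at least $d$; a single word counts, so $A(n,4)=1$ for $n\le3$. A code attaining $A(n,4)$ can be found inside one parity class (Proposition~\ref{prop:codes}), and this gives the known bound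
\[
\phi(Q_n)\le 2^{n-1}-A(n,4).
\]
For $n=1$ the bound is $0$ and $Q_1$ is an edge; for $n=2$ it is $1$ and $Q_2$ is a $4$-cycle. Equality is known to hold for $n\le 8$, where $\phi(Q_2),\dots,\phi(Q_8)=1,3,6,14,28,56,112$. Pike conjectured in 2003 that equality holds for all $n$; we take the problem from \cite{ECC}.

\begin{theorem}\label{thm:main}
$\phi(Q_n)=2^{n-1}-A(n,4)$ for every integer $n\ge1$.
\end{theorem}

An edge count shows why a decycling set inside one parity class is a plausible optimum. Let $S\neq V(Q_n)$ be a decycling set and $F$ its complement. Exactly $n|S|-e(S)$ edges meet $S$, and a nonempty forest has fewer edges than vertices, so $n2^{n-1}-n|S|+e(S)=e(F)\le 2^n-|S|-1$, that is,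
\begin{equation}\label{eq:count}
(n-1)|S|\ \ge\ (n-2)2^{n-1}+1+e(S).
\end{equation}
An edge inside $S$ is destroyed twice, and \eqref{eq:count} charges for it; a small decycling set should have few such edges. It is known that $Q_n$ has a minimum decycling set that is independent if and only if the equality of Theorem~\ref{thm:main} holds. The count alone does not prove the theorem: with $e(S)\ge0$ it gives the correct lower bounds $1,3,6$ for $n=2,3,4$, but only $\lceil 49/4\rceil=13$ for $n=5$, where the value is $14$. Nor can one hope to show that every minimum decycling set is independent, since this is false in $Q_3$ (Example~\ref{ex:path}). One has to transform a minimum decycling set into a better placed one of the same size.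

The transformation is a compression. The edges of $Q_n$ in a fixed coordinate direction form a perfect matching between $X$ and $Y$; on each matching edge that carries exactly one vertex of the forest $F$, we move that vertex to the even end. The compressed set has the same size and still induces a forest. If the direction is the one in which the complement of $F$ contains the fewest matching edges, and $F$ is a maximum forest, then either the compressed set contains $X$ or its complement spans strictly fewer edges than before.

The argument uses about forests only that they are described by an edge count. For real numbers $\theta,\kappa$, call $F\subseteq V(Q_n)$ \emph{$(\theta,\kappa)$-sparse} if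
\[
e(H)\le\theta|H|+\kappa\qquad\text{for every nonempty }H\subseteq F .
\]
A set induces a forest if and only if it is $(1,-1)$-sparse: a nonempty subset $H$ of a forest induces a forest and so spans at most $|H|-1$ edges, while the vertex set $H$ of a cycle spans at least $|H|$ edges.

\begin{theorem}\label{thm:sparse}
Let $n\ge1$, and let $\theta,\kappa$ be real numbers with $0\le\theta\le1$ and $\theta+\kappa\ge0$. Then the maximum size of a $(\theta,\kappa)$-sparse set in $Q_n$ is attained by a set containing a whole parity class of $Q_n$.
\end{theorem}

Section~\ref{sec:codes} describes the forests that contain a parity class. Sections~\ref{sec:compression} and~\ref{sec:lifting} introduce the compression and show that it preserves sparsity, and Section~\ref{sec:descent} proves both theorems. Section~\ref{sec:applications} applies Theorem~\ref{thm:sparse} to forests with components of bounded order and to pseudoforests.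

\section{Forests that contain a parity class}\label{sec:codes}

We add words coordinatewise modulo $2$ and write $\delta_a$ for the word with a single one, in coordinate $a$. Two distinct words have a common neighbor only if they are at distance $2$, and then they have exactly two: the common neighbors of $x$ and $x+\delta_a+\delta_b$ are $x+\delta_a$ and $x+\delta_b$. Call a set of words a \emph{distance-$4$ code} if any two distinct words in it are at distance at least $4$. Every distance-$4$ code, including the empty one, has at most $A(n,4)$ words.

\begin{proposition}\label{prop:codes}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] There is a distance-$4$ code $C\subseteq Y$ with $|C|=A(n,4)$.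
\item[(b)] For $C\subseteq Y$, the set $X\cup C$ induces a forest if and only if $C$ is a distance-$4$ code. In that case each component is an isolated vertex or a star $K_{1,n}$ centered at a word of $C$.
\end{enumerate}
Consequently, the largest induced forest of $Q_n$ containing $X$ has $2^{n-1}+A(n,4)$ vertices.
\end{proposition}

\begin{proof}
(a) Take a distance-$4$ code of size $A(n,4)$ and reset the last coordinate of each word so that the weight becomes odd. Two distinct words differ in at least $3$ of the first $n-1$ coordinates, which are unchanged. So the new words are distinct and at distance at least $3$, and since they have the same parity, the distance is even and hence at least $4$.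

(b) Distinct words of $C$ are at even distance. If two of them are at distance $2$, their two common neighbors lie in $X$, and the four vertices form a $4$-cycle. Otherwise $C$ is a distance-$4$ code, and each vertex of $X$ has at most one neighbor in $C$. Every edge of the induced graph joins $X$ to $C$, so each word of $C$ forms a component with its $n$ neighbors, and the remaining vertices of $X$ are isolated.
\end{proof}

Flipping the first coordinate is an automorphism of $Q_n$ that preserves distances and exchanges $X$ and $Y$, so nothing depends on which class is kept. Theorem~\ref{thm:main} therefore says exactly that some maximum induced forest contains a parity class.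

\section{Compression along a direction}\label{sec:compression}

Fix a direction $i\in\{1,\dots,n\}$. Deleting coordinate $i$ maps $V(Q_n)$ onto $V(Q_{n-1})$ (for $n=1$ this is a single point, the empty word). The \emph{fiber} over $p\in V(Q_{n-1})$ consists of two words that differ in coordinate $i$ only; one of them, $p^X$, is even and the other, $p^Y$, is odd. The edge $p^Xp^Y$ is the \emph{fiber edge} over $p$. For all $p,q\in V(Q_{n-1})$,
\begin{equation}\label{eq:adj}
p^X\text{ is adjacent to }q^Y\iff p=q\ \text{ or }\ p,q\text{ are adjacent in }Q_{n-1}.
\end{equation}
Indeed, adjacent words differ either in coordinate $i$ only, or in one other coordinate only. Conversely, if $p$ and $q$ are adjacent, then $d(p^X,q^Y)$ is $1$ or $2$, and it is odd. The condition on the right of \eqref{eq:adj} is symmetric in $p$ and $q$: the edge $p^Xq^Y$ is present exactly when its \emph{twin} $q^Xp^Y$ is.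

Let $F\subseteq V(Q_n)$ and $S=V(Q_n)\setminus F$. For $j=0,1,2$ let $B_j$ be the set of $p\in V(Q_{n-1})$ whose fiber contains exactly $j$ vertices of $F$; we write $B_0(i)$ when the direction matters. For $p\in B_1$ let $p^*$ be the vertex of $F$ over $p$. The \emph{compression} of $F$ in direction $i$ is obtained by replacing $p^*$ with $p^X$ for each $p\in B_1$:
\[
F'=\{p^X:p\in B_1\cup B_2\}\cup\{u^Y:u\in B_2\}.
\]
We put $S'=V(Q_n)\setminus F'$.

\begin{example}\label{ex:path}
In $Q_3$ let $S=\{000,001,111\}$. The complement $F$ induces the path $011,010,110,100,101$, and $|S|=3=\phi(Q_3)$ by \eqref{eq:count}. So $S$ is a minimum decycling set, although it contains the edge $\{000,001\}$.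

In direction $1$ the fibers are $\{000,100\}$, $\{001,101\}$, $\{010,110\}$, $\{011,111\}$. The third lies in $F$, and the other three meet $F$ in $100$, $101$, $011$. Only $100$ is odd, and it moves to $000$. Thus $F'=X\cup\{010\}$, a star with center $010$ and the isolated vertex $101$, and $S'=\{001,100,111\}$ is independent.

In direction $3$ the fiber $\{000,001\}$ misses $F$, the fibers $\{010,011\}$ and $\{100,101\}$ lie in $F$, and the fiber $\{110,111\}$ meets $F$ in the even word $110$. Nothing moves, and $F'=F$.
\end{example}

The example shows that the direction has to be chosen, and that the fibers over $B_0$ are the obstacle: they are the edges of direction $i$ inside $S$, and compression does not touch them. The next lemma measures $e(S)$ and $e(S')$ by these fibers. For $p\in B_0$ let $t_p$ be the number of neighbors of $p^X$ in $F'$.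

\begin{lemma}\label{lem:counts}
For every $F\subseteq V(Q_n)$ and every direction $i$:
\begin{enumerate}
\item[(a)] $|F'|=|F|$;
\item[(b)] $S'\cap X=\{p^X:p\in B_0\}$; in particular $X\subseteq F'$ if $B_0=\emptyset$;
\item[(c)] $e(S')=\sum_{p\in B_0}(n-t_p)$.
\end{enumerate}
Moreover $\sum_{i=1}^n|B_0(i)|=e(S)$.
\end{lemma}

\begin{proof}
Each fiber contains as many vertices of $F'$ as of $F$, which gives (a), and (b) is read off from the definition of $F'$. Every edge inside $S'$ has exactly one end in $X$; by (b) this end is $p^X$ for some $p\in B_0$, and $p^X$ has $n-t_p$ neighbors in $S'$. This gives (c). Finally, every edge inside $S$ has one direction $i$, and the edges of direction $i$ inside $S$ are the fiber edges over $B_0(i)$.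
\end{proof}

The factors $n$ match: (c) gives $e(S')\le n|B_0(i)|$, and the last identity gives a direction with $n|B_0(i)|\le e(S)$. In that direction compression does not increase the number of edges in the complement, whatever $F$ is. Two things remain: that compression preserves sparsity, and that the inequality becomes strict when $F$ is maximum.

\section{Lifting subsets of the compressed set}\label{sec:lifting}

Moving $p^Y$ to $p^X$ creates new edges, and we must see that they close no cycle unless $F$ already had one. A new edge joins $p^X$ to an odd vertex of $F'$, and the odd vertices of $F'$ lie over $B_2$. So the edge is $p^Xu^Y$ with $u\in B_2$, and its twin $u^Xp^Y$ was an edge of $F$. The difficulty is that the twin ends at the other vertex over $u$, so that a cycle of $F'$ does not pull back vertex by vertex.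

\begin{example}\label{ex:hexagon}
Let $F=V(Q_3)\setminus\{011,100\}$, which induces the hexagon $000,010,110,111,101,001$, and compress in direction $3$ (Figure~\ref{fig:hexagon}). Here $B_2=\{00,11\}$ and $B_1=\{01,10\}$; the odd word $010$ moves to $011$, and the even word $101$ stays. The set $F'$ contains the $4$-cycle $H'=\{001,011,111,101\}$. Moving $011$ back to $010$ turns $H'$ into a set with only two edges, because the twins of the edges at $011$ end at $000$ and $110$. If we first add $000$ and $110$, completing the fibers over $B_2$, we gain two vertices and two fiber edges. Moving $011$ back now loses no edge, and we recover six vertices of $F$ spanning six edges.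
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \s in {0,5.2}{
\begin{scope}[xshift=\s cm]
\draw[gray] (0,0)--(2,0)--(2.9,0.7)--(0.9,0.7)--cycle (0,2)--(2,2)--(2.9,2.7)--(0.9,2.7)--cycle;
\draw[gray] (0,0)--(0,2) (2,0)--(2,2) (2.9,0.7)--(2.9,2.7) (0.9,0.7)--(0.9,2.7);
\foreach \x/\y/\w/\a in {0/0/000/below left,2/0/100/below right,0.9/0.7/010/above left,2.9/0.7/110/right,0/2/001/left,2/2/101/below right,0.9/2.7/011/above left,2.9/2.7/111/above right}{
\filldraw[fill=white] (\x,\y) circle (2.2pt); \node[\a] at (\x,\y) {\scriptsize\w};}
\end{scope}}
\draw[very thick] (0,0)--(0.9,0.7)--(2.9,0.7)--(2.9,2.7)--(2,2)--(0,2)--cycle;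
\draw[very thick] (5.2,2)--(6.1,2.7)--(8.1,2.7)--(7.2,2)--cycle (5.2,0)--(5.2,2) (8.1,0.7)--(8.1,2.7);
\foreach \x/\y in {0/0,0.9/0.7,2.9/0.7,2.9/2.7,2/2,0/2,5.2/0,6.1/2.7,8.1/0.7,8.1/2.7,7.2/2,5.2/2}{\fill (\x,\y) circle (2.6pt);}
\end{tikzpicture}
\caption{Left: six vertices of $Q_3$ (black) inducing a hexagon. Right: their compression along the vertical edges, which moves the odd word $010$ to the even word $011$. The result is a $4$-cycle with two pendant vertical edges; both sets have six vertices and six edges.}
\label{fig:hexagon}
\end{figure}

The two steps of the example, completing the fibers over $B_2$ and then undoing the moves over $B_1$, work in general.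

\begin{lemma}\label{lem:lift}
Let $F\subseteq V(Q_n)$ and let $F'$ be its compression in some direction. For every $H'\subseteq F'$ there are a set $H\subseteq F$ and an integer $a\ge0$ such that
\[
|H|=|H'|+a\qquad\text{and}\qquad e(H)\ge e(H')+a .
\]
\end{lemma}

\begin{proof}
Let $U$ be the set of $u\in B_2$ whose fiber meets $H'$, let $W$ be the union of the fibers over $U$, and let $P=\{p\in B_1:p^X\in H'\}$. The only vertex of $F'$ over $p\in B_1$ is $p^X$, and $F'$ has no vertex over $B_0$, so $H'$ is contained in
\[
H''=W\cup\{p^X:p\in P\}.
\]
Let $a=|H''|-|H'|$. This is the number of $u\in U$ over which $H'$ has exactly one vertex. The fiber edges over these $u$ lie inside $H''$ and not inside $H'$, so $e(H'')\ge e(H')+a$.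

Put $H=W\cup\{p^*:p\in P\}$. Then $H\subseteq F$ and $|H|=|H''|$, and it remains to show $e(H)\ge e(H'')$. Both sets contain the $e(W)$ edges inside $W$. Any other edge inside $H''$ has an end $p^X$ with $p\in P$, and its other end is odd, hence of the form $u^Y$ with $u\in U$. Since $p\neq u$, \eqref{eq:adj} shows that these edges correspond to the pairs $(p,u)\in P\times U$ with $p,u$ adjacent in $Q_{n-1}$. For each such pair, $H$ contains an edge from $p^*$ to the fiber over $u$: the edge $p^Xu^Y$ if $p^*=p^X$, and the twin $u^Xp^Y$ if $p^*=p^Y$. Distinct pairs give distinct edges, and none of them lies inside $W$. Hence $e(H)\ge e(H'')$.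
\end{proof}

\begin{corollary}\label{cor:preserve}
Let $\theta\le1$ and $\kappa\in\mathbb{R}$. If $F$ is $(\theta,\kappa)$-sparse, then so is its compression $F'$ in any direction. In particular, if $F$ induces a forest, then so does $F'$.
\end{corollary}

\begin{proof}
Let $H'\subseteq F'$ be nonempty and take $H$ and $a$ as in Lemma~\ref{lem:lift}. Then $H$ is nonempty, and
\[
e(H')\le e(H)-a\le\theta(|H'|+a)+\kappa-a=\theta|H'|+\kappa-(1-\theta)a\le\theta|H'|+\kappa.\qedhere
\]
\end{proof}

\section{Proof of the two theorems}\label{sec:descent}

Since a single compression in a given direction may change nothing, we start from an extremal set. The quantity to minimize is the one controlled by Lemma~\ref{lem:counts}, the number of edges in the complement. Maximality supplies the strict inequality: a vertex outside a maximum sparse set has a neighbor in it.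

\begin{proof}[Proof of Theorem~\ref{thm:sparse}]
Write ``sparse'' for $(\theta,\kappa)$-sparse. We first note that if $G$ is sparse and a vertex $v\notin G$ has no neighbor in $G$, then $G\cup\{v\}$ is sparse. Indeed, let $v\in H\subseteq G\cup\{v\}$. If $H=\{v\}$, then $e(H)=0\le\theta+\kappa$. Otherwise $e(H)=e(H\setminus\{v\})\le\theta(|H|-1)+\kappa\le\theta|H|+\kappa$, because $\theta\ge0$.

Among all sparse sets of maximum size choose $F$ with $e(S)$ as small as possible, where $S=V(Q_n)\setminus F$. By Lemma~\ref{lem:counts} there is a direction $i$ with $n|B_0(i)|\le e(S)$. Let $F'$ be the compression of $F$ in this direction. By Corollary~\ref{cor:preserve} and Lemma~\ref{lem:counts}(a), $F'$ is a sparse set of maximum size.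

Suppose that $B_0(i)\neq\emptyset$. For $p\in B_0(i)$ the vertex $p^X$ lies outside $F'$, and $F'\cup\{p^X\}$ is not sparse by maximality, so $t_p\ge1$. Lemma~\ref{lem:counts}(c) gives
\[
e(S')\le(n-1)|B_0(i)|<n|B_0(i)|\le e(S),
\]
which contradicts the choice of $F$. Hence $B_0(i)=\emptyset$, and $X\subseteq F'$ by Lemma~\ref{lem:counts}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The pair $(\theta,\kappa)=(1,-1)$ satisfies the hypotheses of Theorem~\ref{thm:sparse}, so some maximum induced forest contains a parity class, which we may take to be $X$. By Proposition~\ref{prop:codes} it has $2^{n-1}+A(n,4)$ vertices. Therefore $\phi(Q_n)=2^n-2^{n-1}-A(n,4)=2^{n-1}-A(n,4)$.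
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis of Theorem~\ref{thm:sparse} is used once, and none can be dropped.
\begin{enumerate}
\item[(i)] The condition $\theta+\kappa\ge0$ says that a single vertex is sparse. Without it only the empty set is sparse.
\item[(ii)] The condition $\theta\ge0$ lets an isolated vertex be added to a nonempty sparse set. For $(\theta,\kappa)=(-1,1)$ the sparse sets have at most one vertex, so they contain no parity class when $n\ge2$.
\item[(iii)] The condition $\theta\le1$ pays for completing a fiber: one more edge outweighs one more vertex. Take $(\theta,\kappa)=(\frac65,-\frac65)$, so that the condition reads $e(H)\le\frac65(|H|-1)$. The hexagon of Example~\ref{ex:hexagon} is sparse, since $6\le\frac65\cdot5$ and its proper subsets induce forests. A $4$-cycle is not, since $4>\frac65\cdot3$. Any two words of the same parity in $Q_3$ are at distance $2$, so a sparse set containing a parity class of $Q_3$ has at most $4+1<6$ vertices.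
\end{enumerate}
\end{remark}

\begin{example}\label{ex:hamming}
Let $n=2^r$ with $r\ge2$. Then $A(n,4)=2^{n-1}/n$, and so $\phi(Q_n)=2^{n-1}(1-1/n)$. For the upper bound on $A(n,4)$, the stars of Proposition~\ref{prop:codes} give $A(n,4)$ disjoint $n$-element subsets of $X$. The bound is attained by the extended Hamming code: index the coordinates by the vectors $a\in\mathbb{F}_2^r$ and take the words $x$ with $\sum_a x_a=0$ and $\sum_a x_a\,a=0$. These are $r+1$ homogeneous linear equations over $\mathbb{F}_2$ in $n$ unknowns, so there are at least $2^{n-r-1}=2^{n-1}/n$ solutions. The sum of two distinct solutions is a nonzero solution; its weight is even by the first equation and is not $2$, since $a+b\neq0$ for $a\neq b$. So distinct solutions are at distance at least $4$. For $n=4$ and $n=8$ the formula gives the values $6$ and $112$.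
\end{example}

\section{Forests with small components and pseudoforests}\label{sec:applications}

Two more classes of induced subgraphs are defined by sparsity. A \emph{pseudoforest} is a graph in which every component contains at most one cycle. We use that a connected graph with $v$ vertices has a spanning tree, with $v-1$ edges, and that each further edge closes a cycle with the tree in which it is the only edge outside the tree. Hence a connected graph with at least $v+1$ edges has two distinct cycles, while one with at most $v$ edges is a tree or a tree plus one edge and has at most one cycle.

\begin{lemma}\label{lem:classes}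
Let $F\subseteq V(Q_n)$ and let $k\ge1$ be an integer.
\begin{enumerate}
\item[(a)] $F$ induces a forest with all components of order at most $k$ if and only if $F$ is $(1-\frac1k,0)$-sparse.
\item[(b)] $F$ induces a pseudoforest if and only if $F$ is $(1,0)$-sparse.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F$ induce such a forest and let $H\subseteq F$ be nonempty. Each component of the graph induced by $H$ is a tree with $v\le k$ vertices and $v-1\le(1-\frac1k)v$ edges; summing over the components gives $e(H)\le(1-\frac1k)|H|$. Conversely, the vertex set of a cycle of length $v$ spans at least $v>(1-\frac1k)v$ edges, and a tree component with $v>k$ vertices has $v-1>(1-\frac1k)v$ edges, so sparsity excludes both.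

(b) Let $F$ induce a pseudoforest and let $H\subseteq F$ be nonempty. Each component of the graph induced by $H$ has at most one cycle and so has at most as many edges as vertices; summing gives $e(H)\le|H|$. Conversely, if $F$ is $(1,0)$-sparse, each component has at most as many edges as vertices and so has at most one cycle.
\end{proof}

The extremal forests of Proposition~\ref{prop:codes} have components of order at most $n+1$. It turns out that below this order no induced forest does better than an independent parity class.

\begin{corollary}\label{cor:dichotomy}
Let $f_k(n)$ be the maximum order of an induced forest of $Q_n$ all of whose components have at most $k$ vertices. Then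
\[
f_k(n)=\begin{cases}2^{n-1}, & 1\le k\le n,\\[2pt] 2^{n-1}+A(n,4), & k\ge n+1.\end{cases}
\]
In particular, every induced forest of $Q_n$ with more than $2^{n-1}$ vertices has a component with at least $n+1$ vertices, and $n+1$ is best possible.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:classes}(a) and Theorem~\ref{thm:sparse}, the maximum is attained by a set $X\cup C$ with $C\subseteq Y$. If $k\le n$, then $C=\emptyset$, since a word of $C$ and its $n$ neighbors in $X$ would lie in one component of order at least $n+1$; so $f_k(n)=|X|$. If $k\ge n+1$, Proposition~\ref{prop:codes} gives $f_k(n)\le2^{n-1}+A(n,4)$ and also provides a forest of this order whose components are isolated vertices and stars of order $n+1$. The case $k=n$ is the first part of the last sentence. For the second part, the forest just used has more than $2^{n-1}$ vertices, as $A(n,4)\ge1$, and no component of order above $n+1$.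
\end{proof}

For pseudoforests one $4$-cycle per component is allowed, so the condition on the code relaxes: words at distance $2$ may occur in isolated pairs.

\begin{corollary}\label{cor:pseudo}
The maximum order of an induced subgraph of $Q_n$ in which every component has at most one cycle equals $2^{n-1}+A^*(n)$, where $A^*(n)$ is the maximum size of a set $C$ of words of the same parity in which each word is at distance $2$ from at most one other word of $C$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:classes}(b) and Theorem~\ref{thm:sparse}, the maximum is attained by a set $X\cup C$ with $C\subseteq Y$. By the symmetry between $X$ and $Y$, the value $A^*(n)$ is attained inside $Y$. So it suffices to show that, for $C\subseteq Y$, the set $X\cup C$ induces a pseudoforest if and only if each word of $C$ is at distance $2$ from at most one other word of $C$.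

Suppose that $u\in C$ is at distance $2$ from two distinct words $v,w\in C$. Then $d(v,w)$ is even, positive and at most $4$. We find in both cases $7$ vertices of $X\cup C$ spanning more than $7$ edges, which contradicts $(1,0)$-sparsity.

If $d(v,w)=4$, then $v$ and $w$ have no common neighbor, so the two common neighbors of $u,v$ and the two common neighbors of $u,w$ are four distinct vertices of $X$. Each has two neighbors among $u,v,w$, so these $7$ vertices span at least $8$ edges.

If $d(v,w)=2$, then $u+v$ and $u+w$ have weight $2$ and their sum $v+w$ has weight $2$, so they share exactly one coordinate: $u+v=\delta_a+\delta_b$ and $u+w=\delta_a+\delta_c$ with $a,b,c$ distinct. With $z=u+\delta_a$ we have $u=z+\delta_a$, $v=z+\delta_b$, $w=z+\delta_c$. The vertex $z\in X$ is adjacent to all three words, and each of $z+\delta_a+\delta_b$, $z+\delta_a+\delta_c$, $z+\delta_b+\delta_c\in X$ is adjacent to two of them. These $7$ vertices span $3+3\cdot2=9$ edges.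

Conversely, suppose that each word of $C$ is at distance $2$ from at most one other. A path in the graph induced by $X\cup C$ alternates between $X$ and $C$, and consecutive words of $C$ on it have a common neighbor, so they are at distance $2$. A path from $u\in C$ through three distinct words of $C$ would give its second word two partners at distance $2$. Hence each word of $C$ in the component of $u$ is $u$ or the unique word at distance $2$ from $u$, and a component contains at most two words of $C$. A component with no word or one word of $C$ is an isolated vertex or a star. A component with two words consists of them and their neighbors, exactly two of which are shared, so it has $2+(2n-2)=2n$ vertices and $2n$ edges, and therefore at most one cycle.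
\end{proof}

For $n=3$, any two words of the same parity are at distance $2$, so $A^*(3)=2$ and the maximum is $6$. Both sets in Figure~\ref{fig:hexagon} attain it, and the compressed one contains the parity class $X$.

\begin{thebibliography}{1}

\bibitem{ECC}
\emph{Error Correcting Codes Arising From Cubes},
\texttt{http://iom.num.edu.mn/journal/2012/6.pdf}.

\end{thebibliography}
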